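
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A Rosenthal set that is dense in the Bohr compactification of the integers}


\begin{abstract}
A set $E\subset\mathbb Z$ is a Rosenthal set if every bounded function on the circle with spectrum in $E$ is almost everywhere equal to a continuous function. We answer in the negative the question whether the closure of every Rosenthal set in the Bohr compactification $\bar{\mathbb Z}$ has Haar measure zero: there is a Rosenthal set of positive integers that is dense in $\bar{\mathbb Z}$. The set is a union of finite blocks $c_n+b_nD_n$, where the $D_n$ exhaust a set accumulating at $0$ in $\bar{\mathbb Z}$, every integer from some Bohr dense set occurs infinitely often among the centers $c_n$, and the $b_n$ grow rapidly. A Riesz product with one additional variable shows that, for every bounded function $f$ with spectrum in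 $E$, the sup norms of the block components of $f$ add up to at most $\kappa\|f\|_\infty$, where $\kappa>\pi$ is fixed in advance and otherwise arbitrary. When the $D_n$ exhaust the positive integers and some center is repeated infinitely often, as it is here, no constant below $\pi$ is possible. The dense set can be made as sparse as desired, and the construction carries $\ell^p$-summability of Fourier coefficients from the model set to $E$.
\end{abstract}

\section{The question and the results}

\subsection{Definitions}

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$, with normalized Haar measure written $dt$, let $e_j(t)=e^{ijt}$, and let $\hat f(j)=\int f(t)e^{-ijt}\,dt$. The \emph{spectrum} of $f$ is $\operatorname{spec}f=\{j:\hat f(j)\neq0\}$. For $E\subset\mathbb Z$, let $L^\infty_E$ and $C_E$ be the spaces of bounded, respectively continuous, functions on $\mathbb T$ with spectrum in $E$.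

The Bohr compactification $\bar{\mathbb Z}$ is the compact group of all homomorphisms from $\mathbb T$ (as a discrete group) to the unit circle $\{|z|=1\}$, with the topology of pointwise convergence. The integer $n$ is identified with the homomorphism $t\mapsto e^{int}$, and $\mathbb Z$ is dense in $\bar{\mathbb Z}$. By Pontryagin duality the characters of $\bar{\mathbb Z}$ are the evaluations $\chi_t$, $t\in\mathbb T$; on $\mathbb Z$ they are $\chi_t(n)=e^{int}$. Thus an integer $c$ lies in the closure $\bar E$ of $E$ in $\bar{\mathbb Z}$ if and only if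
\begin{equation}\label{eq:closure}
\text{for all } t_1,\dots,t_k\in\mathbb T,\ \varepsilon>0\ \text{ there is } n\in E \text{ with } |e^{int_i}-e^{ict_i}|<\varepsilon\quad(i\le k).
\end{equation}
We write $m$ for the normalized Haar measure of $\bar{\mathbb Z}$.

A set $E\subset\mathbb Z$ is a \emph{Rosenthal set} if every $f\in L^\infty_E$ coincides almost everywhere with a continuous function. It is a \emph{Sidon set} if every $f\in C_E$ has an absolutely convergent Fourier series. Both properties pass to subsets and to translates.

\subsection{The question}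

The measure $m(\bar E)$ is one way to measure the size of a set $E\subset\mathbb Z$. Simple examples with $m(\bar E)>0$ are the progressions $c+b\mathbb Z$, $b\ge1$: the closures of the $b$ cosets of $b\mathbb Z$ are translates of one another, they cover $\bar{\mathbb Z}$, and they are disjoint because $\chi_{2\pi/b}$ takes different values on them, so each has measure $1/b$. These are not Rosenthal sets, since $e_c(t)h(bt)$ has spectrum in $c+b\mathbb Z$ for every $h\in L^\infty(\mathbb T)$. At the other extreme, if $H=\{n_k\}\subset\mathbb Z^+$ is a Hadamard set, that is, $n_{k+1}/n_k\ge q$ for all $k$ and some $q>1$, then $m(\bar H)=0$ \cite{HM}. Every Sidon set is a Rosenthal set \cite{HM}. The following question is posed in \cite{HM}, where it is noted that it remains open even for Sidon sets.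

\begin{quote}
Is $m(\bar E)=0$ for every Rosenthal set $E\subset\mathbb Z$?
\end{quote}

The answer is no, in the strongest possible way.

\begin{theorem}\label{thm:answer}
There is a Rosenthal set $E\subset\mathbb Z^+$ that is dense in $\bar{\mathbb Z}$. In particular $m(\bar E)=1$.
\end{theorem}

Density means that every finite system of inequalities $|e^{int_i}-e^{ict_i}|<\varepsilon$, with any $c\in\mathbb Z$, has a solution $n$ in $E$. The theorem is a special case of the following construction, whose input is any set accumulating at $0$.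

\begin{theorem}\label{thm:main}
Let $\Lambda\subset\mathbb Z\setminus\{0\}$ have $0$ in its closure in $\bar{\mathbb Z}$. Let $D_1\subset D_2\subset\cdots$ be finite nonempty sets with union $\Lambda$, and let $\kappa>\pi$. Then there are $c_n\in\mathbb Z$ and $b_n\in\mathbb Z^+$ such that the blocks $E_n=c_n+b_nD_n$ are pairwise disjoint and $E=\bigcup_nE_n$ has the following properties.
\begin{enumerate}
\item[(1)] Every $f\in L^\infty_E$, with block components $f_n:=\sum_{j\in E_n}\hat f(j)e_j$, satisfies
\begin{equation}\label{eq:ell1}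
\sum_n\|f_n\|_\infty\le\kappa\|f\|_\infty ;
\end{equation}
in particular $E$ is a Rosenthal set.
\item[(2)] $E$ is dense in $\bar{\mathbb Z}$.
\end{enumerate}
\end{theorem}

For $\Lambda=\mathbb Z^+$ the number $\pi$ cannot be replaced by a smaller one as long as some center is used infinitely often, as happens in our construction.

\begin{theorem}\label{thm:sharp}
Let $D_1\subset D_2\subset\cdots$ be finite sets with union $\mathbb Z^+$, and let $E$ be the union of pairwise disjoint blocks $E_n=c_n+b_nD_n$ with $c_n\in\mathbb Z$, $b_n\ge1$ integers, where some value $c$ equals $c_n$ for infinitely many $n$. If \eqref{eq:ell1} holds for every $f\in L^\infty_E$ with constant $\kappa$, then $\kappa\ge\pi$.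
\end{theorem}

\begin{corollary}\label{cor:all}
\begin{enumerate}
\item[(a)] For every nondecreasing unbounded $\omega:[1,\infty)\to[0,\infty)$ there is a Rosenthal set $E\subset\mathbb Z^+$, dense in $\bar{\mathbb Z}$, with $\#(E\cap[1,Y])\le\omega(Y)$ for all $Y\ge1$.
\item[(b)] For every open $U\subset\bar{\mathbb Z}$ there is a Rosenthal set with closure $\bar U$. For every $s\in[0,1]$ there is a Rosenthal set whose closure has measure $s$.
\item[(c)] Fix $p\ge1$. If $\Lambda$ in Theorem~\ref{thm:main} is such that every $f\in C_\Lambda$ has $\hat f\in\ell^p$, then $E$ has the same property. In particular $(p=1)$: if some Sidon set has a cluster point in $\mathbb Z$ for the topology of $\bar{\mathbb Z}$, then some Sidon set is dense in $\bar{\mathbb Z}$.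
\item[(d)] There is a Rosenthal set $E$, dense in $\bar{\mathbb Z}$, such that $\hat f\in\ell^p$ for all $f\in C_E$ and all $p>1$.
\end{enumerate}
\end{corollary}

The statement on Sidon sets in (c) recovers a theorem of L.~T.~Ramsey \cite{Ramsey}. Part (d) is the only one that uses an external theorem, that of Li, Queff\'elec and Rodr\'{\i}guez-Piazza \cite{LQR}.

\begin{remark}\label{rem:notsidon}
The sets $E$ obtained from $\Lambda=\mathbb Z^+$, $D_n=\{1,\dots,n\}$ contain arbitrarily long arithmetic progressions, so they are not Sidon. Indeed, for a Sidon set the closed graph theorem gives $\|\hat f\|_{\ell^1}\le A\|f\|_\infty$ on $C_E$. Placing an arbitrary trigonometric polynomial on a long progression in $E$ (dilate and multiply by some $e_j$, which changes neither norm), we would get the same inequality for all trigonometric polynomials, hence for all of $C(\mathbb T)$, and every continuous function would have an absolutely convergent Fourier series, which is false. The question for Sidon sets is not settled here.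
\end{remark}

\subsection{Where the two requirements meet}

Properties (1) and (2) seem to conflict: a norm estimate wants the $b_n$ to be extremely lacunary, while a dense set must meet every nonempty open subset of $\bar{\mathbb Z}$. They are compatible because accumulation at $0$ in $\bar{\mathbb Z}$ survives dilation. If $d\in\Lambda$ is to satisfy $|e^{idb t_i}-1|<\varepsilon$ for $i\le k$, we need only apply the hypothesis $0\in\bar\Lambda$ to the points $bt_i$ in place of $t_i$; and by compactness of $\mathbb T^k$ one finite piece $D_{n_0}$ of $\Lambda$ suffices for all $b$ at once. So infinitely many blocks $c+b_nD_n$ with a fixed center $c$ accumulate at $c$, \emph{no matter how} the $b_n$ are chosen. The real work is the norm estimate, first with one center and then with centers that run through many integers.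

\section{One center: the estimate by hand}\label{sec:onecenter}

This section explains the idea in the simplest case; the proofs in the later sections do not depend on it, except for the notation in the next paragraph.

We use the Fej\'er kernel $K_N=\sum_{|j|<N}\bigl(1-\frac{|j|}N\bigr)e_j$. Recall that $K_N\ge0$ and $\int K_N=1$, so $\|K_N*f\|_\infty\le\|f\|_\infty$, and that $K_N*f\to f$ uniformly when $f$ is continuous.

Let all centers be $0$ and take two blocks. Thus
\[
f(t)=f_1(t)+f_2(t),\qquad f_n(t)=g_n(b_nt),\qquad \operatorname{spec}g_n\subset D_n\subset\mathbb Z\setminus\{0\},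
\]
with $D_n$ finite and nonempty and $b_n\in\mathbb Z^+$. Put $M_n=\max_{d\in D_n}|d|$ and let $N_1,N_2$ be integers with $N_n>M_n$. Suppose $b_2>(M_1+N_1)b_1$. Choose $x_n$ and $\theta_n$ with
\[
(g_n*K_{N_n})(x_n)=e^{i\theta_n}\|g_n*K_{N_n}\|_\infty .
\]
When $b_2$ is much larger than $b_1$, there are points $t$ with $b_1t\approx x_1$ and $b_2t\approx x_2$, but at such a point the two blocks may cancel. The remedy is to allow a block to \emph{stay out}. Fix a direction $\alpha\in\mathbb T$, and let $y_n=1$ if $\cos(\alpha+\theta_n)\ge0$ and $y_n=0$ otherwise. Put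
\[
F_n(t)=1+y_n\bigl[K_{N_n}(x_n-b_nt)-1\bigr]\ge0 .
\]
When $y_n=1$, this is a spike along $b_nt\approx x_n$; when $y_n=0$, it is the constant $1$, and block $n$ contributes its mean, which is $0$ because $0\notin D_n$. We compute three integrals.

\begin{itemize}
\item The frequencies of $F_1$ have modulus less than $N_1b_1<b_2$, and those of $F_2-1$ are nonzero multiples of $b_2$. So $\int F_1F_2=\int F_1=1$.
\item The frequencies of $f_1F_1$ have modulus less than $(M_1+N_1)b_1<b_2$. So $\int f_1F_1F_2=\int f_1F_1=y_1(g_1*K_{N_1})(x_1)$, since $\int f_1=0$.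
\item The frequencies of $f_2F_2$ are multiples of $b_2$, and those of $F_1$ have modulus less than $b_2$. So $\int f_2F_1F_2=\int F_1\int f_2F_2=y_2(g_2*K_{N_2})(x_2)$, since $\int f_2=0$.
\end{itemize}
Since $F_1F_2\ge0$ has integral $1$, we have $\bigl|\int fF_1F_2\bigr|\le\|f\|_\infty$ for every $\alpha$. Multiplying $\int fF_1F_2$ by $e^{i\alpha}$ and averaging over $\alpha$ we obtain
\[
\|f\|_\infty\ \ge\ \sum_{n=1}^2\|g_n*K_{N_n}\|_\infty\int e^{i(\alpha+\theta_n)}1_{\{\cos(\alpha+\theta_n)\ge0\}}\,d\alpha
=\frac1\pi\sum_{n=1}^2\|g_n*K_{N_n}\|_\infty ,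
\]
because $\frac1{2\pi}\int_{-\pi/2}^{\pi/2}e^{i\varphi}\,d\varphi=\frac1\pi$. If $N_n$ is large compared with $M_n\,\#D_n$, then $\|g_n*K_{N_n}\|_\infty$ is nearly $\|g_n\|_\infty=\|f_n\|_\infty$, and this is \eqref{eq:ell1} for two blocks with a constant close to $\pi$. The argument for more blocks is the same, provided each $b_n$ is large compared with the earlier data.

The hypothesis $0\notin D_n$ is what lets a block stay out at no cost. Without it the estimate fails already for $g_1=1$, $g_2=-1$.

\medskip
\noindent\textbf{What changes when the centers move.} A block is now $f_n(t)=e^{ic_nt}g_n(b_nt)$. On the spike $b_nt\approx x_n$ its phase is $\theta_n+c_nt$, which varies from point to point, so the decision to enter must depend on $\alpha+\theta_n+c_nt$. Now $\alpha$ is no longer a parameter: the product $P_{n-1}=F_1\cdots F_{n-1}$ is a probability density on $\mathbb T^2$ in the variables $(\alpha,t)$, and we obtain the same average as above if the angle $\alpha+c_nt$ is uniformly distributed under this density. The Fourier coefficients of the distribution of this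 angle are the values of $\widehat{P_{n-1}}$ on the line $\{(r,rc_n)\}$. For $r\ne0$ they need not vanish: for $c_1=0$ and a switch function $\sigma$ in place of the indicator,
\[
P_1(\alpha,t)=1+\sigma(\alpha+\theta_1)\bigl[K_{N_1}(x_1-b_1t)-1\bigr]
\]
has the coefficient $\hat\sigma(1)e^{i\theta_1}\bigl(1-\frac1{N_1}\bigr)e^{-ix_1}$ at $(1,b_1)$. So, if $\hat\sigma(1)\ne0$, the angle is not uniform for the center $c_2=b_1$, and we avoid this center. Two devices deal with the difficulty in general. The switch is taken to be a trigonometric polynomial, so that only finitely many coefficients matter and at each stage only finitely many centers are forbidden; and the $b_n$ are taken so large that the set of all integers ever forbidden has density zero. Its complement is then still dense in $\bar{\mathbb Z}$.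

\section{The construction}\label{sec:construction}

Let $\Lambda$, $(D_n)$, $\kappa$ be as in Theorem~\ref{thm:main}.

\subsection{Switch and kernels}

Fix an integer $R\ge1$ and $\eta\in(0,1)$ with
\begin{equation}\label{eq:kappa}
\frac{\pi(1+\frac1R)}{1-\eta}\le\kappa ;
\end{equation}
this is possible because $\kappa>\pi$. The switch is $\sigma=K_{R+1}*1_{[-\pi/2,\pi/2]}$. It is a trigonometric polynomial of degree at most $R$, it satisfies $0\le\sigma\le1$, and
\begin{equation}\label{eq:beta}
\beta:=\hat\sigma(-1)=\Bigl(1-\frac1{R+1}\Bigr)\frac1{2\pi}\int_{-\pi/2}^{\pi/2}e^{i\varphi}\,d\varphi=\frac{R}{(R+1)\pi},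
\qquad \beta(1-\eta)\ge\frac1\kappa ,
\end{equation}
the last inequality being \eqref{eq:kappa}. Put $M_n=\max_{d\in D_n}|d|\ge1$ and choose an integer $N_n\ge M_n\,\#D_n/\eta$; then $N_n>M_n$. If $g$ is a trigonometric polynomial with spectrum in $D_n$, then
\[
\|g-g*K_{N_n}\|_\infty\le\sum_{j\in D_n}\frac{|j|}{N_n}|\hat g(j)|\le\frac{M_n\,\#D_n}{N_n}\|g\|_\infty\le\eta\|g\|_\infty ,
\]
and hence
\begin{equation}\label{eq:fejerloss}
\|g*K_{N_n}\|_\infty\ge(1-\eta)\|g\|_\infty .
\end{equation}

\subsection{Frequencies and forbidden centers}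

Once $c_k,b_k$ are chosen, the $k$-th factor of the Riesz product will have, apart from its constant term $1$, its frequencies in
\[
V_k=\{(r,\,rc_k+jb_k):\ |r|\le R,\ 0<|j|<N_k\}\subset\mathbb Z^2 ,
\]
where the first coordinate is the $\alpha$-frequency and the second the $t$-frequency. The product of the first $n$ factors has its frequencies in
\[
S_n=\Bigl\{\sum_{k\le n}v_k:\ v_k\in V_k\cup\{(0,0)\}\Bigr\},\qquad S_0=\{(0,0)\}.
\]
The sets $S_n$ are finite, symmetric under $v\mapsto-v$, and increasing in $n$. Let $L_n=\max\{|u|:(\ell,u)\in S_n\}$. The centers forbidden after stage $n$ are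
\[
X_n=\{c\in\mathbb Z:\ (r,rc)\in S_n\ \text{for some}\ r\ \text{with}\ 0<|r|\le R+1\},\qquad X=\bigcup_nX_n .
\]
The sets $X_n$ are finite and increasing, and $X_0=\varnothing$. The range of $r$ goes up to $R+1$ because the switch will be multiplied by one further exponential.

\subsection{Choice of the centers and dilations}

Let $(a_n)_{n\ge1}$ be a sequence of integers in which every integer occurs infinitely often. Inductively, let
\[
c_n=\begin{cases}a_n&\text{if }a_n\notin X_{n-1},\\0&\text{otherwise.}\end{cases}
\]
Put
\[
A_n=(R+1)|c_n|+L_{n-1},\qquad B_n=\max_{k<n}\bigl(|c_k|+M_kb_k\bigr)\ \ (n\ge2),\quad B_1=0,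
\]
and let $b_n$ be any integer with
\begin{align}
b_n&>2A_n+B_n,\label{eq:B1}\\
b_n&\ge2^nQ_n,\qquad Q_n=8(R+1)^2(2R+1)\,\#S_{n-1}.\label{eq:B2}
\end{align}
The number $B_n$ bounds the moduli of all elements of $E_1\cup\dots\cup E_{n-1}$. Condition \eqref{eq:B1} separates the scales, mainly through the following lemma; condition \eqref{eq:B2} makes $X$ sparse.

\begin{lemma}[Separation]\label{lem:sep}
Let $u,r,e,j$ be integers with $|u|\le L_{n-1}$, $|r|\le R+1$, $|e|\le B_n$ and $j\ne0$. Then
\[
u+rc_n+e+jb_n\neq0\qquad\text{and}\qquad |u+rc_n+jb_n|>\tfrac12|j|b_n .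
\]
\end{lemma}

\begin{proof}
We have $|u+rc_n|\le A_n$. By \eqref{eq:B1}, the first number has modulus at least $b_n-A_n-B_n>0$, and the second has modulus at least $|j|b_n-A_n>|j|b_n-\frac12b_n\ge\frac12|j|b_n$.
\end{proof}

\begin{lemma}\label{lem:disjoint}
The blocks $E_n=c_n+b_nD_n$ are pairwise disjoint.
\end{lemma}

\begin{proof}
Let $k<n$, $d\in D_n$, and let $e\in E_k$; then $|e|\le B_n$. Since $d\neq0$, Lemma~\ref{lem:sep} with $u=0$, $r=1$, $j=d$ and $-e$ in place of $e$ gives $c_n-e+db_n\ne0$.
\end{proof}

\section{The forbidden centers are rare}\label{sec:rare}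

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(i)] $0\notin X$. Hence $c_n\notin X_{n-1}$ for all $n$.
\item[(ii)] $\#(X\cap[-Y,Y])=o(Y)$ as $Y\to\infty$.
\item[(iii)] $\mathbb Z\setminus X$ is dense in $\bar{\mathbb Z}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $n\ge1$ and $c\in X_n\setminus X_{n-1}$, say $(r,rc)\in S_n$ with $0<|r|\le R+1$. Since $c\notin X_{n-1}$, we have $(r,rc)\notin S_{n-1}$, so the representation of $(r,rc)$ as a sum contains a vector of $V_n$. This gives
\[
rc=u+r'c_n+jb_n,\qquad (\ell,u)\in S_{n-1},\quad |r'|\le R,\quad 0<|j|<N_n ,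
\]
and Lemma~\ref{lem:sep} yields
\begin{equation}\label{eq:rc}
|rc|>\tfrac12|j|b_n>0 .
\end{equation}

(i) By \eqref{eq:rc}, $c\ne0$. Since $X_0=\varnothing$, every element of $X$ lies in some $X_n\setminus X_{n-1}$, so $0\notin X$. Now either $c_n=a_n\notin X_{n-1}$, or $c_n=0\notin X_{n-1}$.

(ii) If $|c|\le Y$, then \eqref{eq:rc} gives $|j|<2(R+1)Y/b_n$, so there are at most $4(R+1)Y/b_n$ possible values of the nonzero integer $j$. Since $c$ is determined by $r$, $(\ell,u)$, $r'$ and $j$,
\[
\#\bigl((X_n\setminus X_{n-1})\cap[-Y,Y]\bigr)\le2(R+1)\cdot\#S_{n-1}\cdot(2R+1)\cdot\frac{4(R+1)Y}{b_n}=\frac{Q_nY}{b_n}\le2^{-n}Y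
\]
by \eqref{eq:B2}. Summing over $n>l$ we get $\#(X\cap[-Y,Y])\le\#X_l+2^{-l}Y$ for every $l$, and (ii) follows because $X_l$ is finite.

(iii) We first recall that the integers are equidistributed in $\bar{\mathbb Z}$:
\begin{equation}\label{eq:equi}
\frac1{2Y+1}\sum_{|n|\le Y}\varphi(n)\ \longrightarrow\ \int\varphi\,dm\qquad(Y\to\infty,\ \varphi\in C(\bar{\mathbb Z})),
\end{equation}
$Y$ running through the integers. For $\varphi=\chi_t$ both sides equal $1$ if $t=0$; if $t\ne0$, the sums are bounded geometric sums, so the averages tend to $0=\int\chi_t\,dm$. The general case follows by linearity and density of the span of the characters in $C(\bar{\mathbb Z})$ (Stone--Weierstrass).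

Now let $U\subset\bar{\mathbb Z}$ be nonempty and open, and take a continuous $\varphi\ge0$, $\varphi\not\equiv0$, vanishing off $U$. Then $\int\varphi\,dm>0$. By (ii), the terms with $n\in X$ contribute $o(Y)$ to the sum in \eqref{eq:equi}. So $\varphi(n)>0$ for some $n\in\mathbb Z\setminus X$, and this $n$ lies in $U$.
\end{proof}

\section{The norm estimate}\label{sec:norm}

We prove property (1), first for polynomials. As in Section~\ref{sec:onecenter}, we test $e^{i\alpha}f$ against a probability density $P_l$, now on $\mathbb T^2$, under which each block contributes at least a fixed multiple of its norm, with no cancellation between blocks.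

\begin{proposition}\label{prop:poly}
If $f=\sum_{n\le l}f_n$, where $f_n$ is a trigonometric polynomial with spectrum in $E_n$, then $\sum_{n\le l}\|f_n\|_\infty\le\kappa\|f\|_\infty$.
\end{proposition}

\begin{proof}
Write $f_n(t)=e^{ic_nt}g_n(b_nt)$ with $\operatorname{spec}g_n\subset D_n$, so that $\|f_n\|_\infty=\|g_n\|_\infty$. Choose $x_n,\theta_n\in\mathbb T$ with
\[
(g_n*K_{N_n})(x_n)=e^{i\theta_n}\|g_n*K_{N_n}\|_\infty .
\]
Put $\sigma_n(\alpha,t)=\sigma(\alpha+\theta_n+c_nt)$ and, on $\mathbb T^2$,
\[
F_n(\alpha,t)=1+\sigma_n(\alpha,t)\bigl[K_{N_n}(x_n-b_nt)-1\bigr],\qquad P_n=\prod_{k\le n}F_k,\quad P_0=1 .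
\]
Since $F_n=(1-\sigma_n)+\sigma_nK_{N_n}(x_n-b_nt)$ with $0\le\sigma_n\le1$ and $K_{N_n}\ge0$, we have $F_n\ge0$ and $P_n\ge0$. Since $\hat K_{N_n}(0)=1$, the spectrum of $F_n-1$ lies in $V_n$, and so the spectrum of $P_n$ lies in $S_n$. All double integrals are with respect to the normalized measure $d\alpha\,dt$ on $\mathbb T^2$. We shall repeatedly use that a trigonometric polynomial on $\mathbb T^2$ has integral $0$ if none of its $t$-frequencies is $0$.

\emph{Step 1: $\iint P_n=1$.} The $t$-frequencies of $P_{n-1}(F_n-1)$ have the form $u+rc_n+jb_n$ with $|u|\le L_{n-1}$, $|r|\le R$, $j\ne0$, so they are nonzero by Lemma~\ref{lem:sep}. Thus $\iint P_n=\iint P_{n-1}=\dots=\iint P_0=1$.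

\emph{Step 2: for $n\le l$, $\iint e^{i\alpha}f_nP_l=\iint e^{i\alpha}f_nP_n$.} Let $n<k\le l$. The $t$-frequencies of $e^{i\alpha}f_nP_{k-1}(F_k-1)$ have the form $e+u+rc_k+jb_k$ with $e\in E_n$, so $|e|\le B_k$, and $|u|\le L_{k-1}$, $|r|\le R$, $j\neq0$. They are nonzero by Lemma~\ref{lem:sep} (with $k$ in place of $n$), so $\iint e^{i\alpha}f_nP_k=\iint e^{i\alpha}f_nP_{k-1}$.

\emph{Step 3: the part where block $n$ stays out.} We have
\[
P_n=P_{n-1}(1-\sigma_n)+P_{n-1}\sigma_nK_{N_n}(x_n-b_nt).
\]
The $t$-frequencies of $e^{i\alpha}f_nP_{n-1}(1-\sigma_n)$ have the form $u+(1+r)c_n+db_n$ with $|u|\le L_{n-1}$, $|r|\le R$ and $d\in D_n$. As $0\notin D_n$, they are nonzero by Lemma~\ref{lem:sep}, and the integral is $0$.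

\emph{Step 4: the part where block $n$ enters.} Here the integrand is
\[
W(\alpha,t)\,H(b_nt),\qquad W=e^{i(\alpha+c_nt)}\sigma_nP_{n-1},\qquad H(x)=g_n(x)K_{N_n}(x_n-x).
\]
The $t$-frequencies of $W$ have the form $u+(1+r)c_n$ with $|u|\le L_{n-1}$, $|r|\le R$. By Lemma~\ref{lem:sep}, adding a nonzero multiple of $b_n$ never gives $0$; so only the constant term of $H$ contributes, and
\[
\iint W\,H(b_nt)=\hat H(0)\iint W=(g_n*K_{N_n})(x_n)\iint W .
\]

\emph{Step 5: $\iint W=\beta e^{-i\theta_n}$.} This is the point where the centers must be admissible. Let $q(\varphi)=e^{i\varphi}\sigma(\varphi)$. It has degree at most $R+1$, and $\hat q(0)=\hat\sigma(-1)=\beta$. Since $e^{i(\alpha+c_nt)}\sigma_n=e^{-i\theta_n}q(\alpha+\theta_n+c_nt)$,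
\[
\iint W=e^{-i\theta_n}\sum_{|r|\le R+1}\hat q(r)e^{ir\theta_n}\,\widehat{P_{n-1}}(-r,-rc_n).
\]
By Lemma~\ref{lem:X}(i), $c_n\notin X_{n-1}$, that is, $(r,rc_n)\notin S_{n-1}$ for $0<|r|\le R+1$. As $S_{n-1}$ is symmetric and contains the spectrum of $P_{n-1}$, all terms with $r\ne0$ vanish. The term $r=0$ is $\beta\,\widehat{P_{n-1}}(0,0)=\beta$ by Step 1.

\emph{Conclusion.} Steps 3--5 and the choice of $\theta_n$ give $\iint e^{i\alpha}f_nP_n=\beta\|g_n*K_{N_n}\|_\infty$. Since $P_l\ge0$ has integral $1$, Step 2, \eqref{eq:fejerloss} and \eqref{eq:beta} yield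
\[
\|f\|_\infty\ge\Bigl|\iint e^{i\alpha}fP_l\Bigr|=\beta\sum_{n\le l}\|g_n*K_{N_n}\|_\infty\ge\beta(1-\eta)\sum_{n\le l}\|f_n\|_\infty\ge\frac1\kappa\sum_{n\le l}\|f_n\|_\infty .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, property (1)]
Let $f\in L^\infty_E$. For each $N$, $K_N*f$ is a trigonometric polynomial with spectrum in $E$ and norm at most $\|f\|_\infty$. Its block components are $K_N*f_n$, and only finitely many of them are nonzero. Proposition~\ref{prop:poly}, applied to $K_N*f$ with all its nonzero components, gives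
\[
\sum_{n\le l}\|K_N*f_n\|_\infty\le\kappa\|f\|_\infty\qquad\text{for all }l .
\]
Each $f_n$ is a trigonometric polynomial, so $K_N*f_n\to f_n$ uniformly as $N\to\infty$. Let $N\to\infty$, and then $l\to\infty$, to get \eqref{eq:ell1}. So $\sum_nf_n$ converges uniformly to a continuous function. Since the blocks are disjoint (Lemma~\ref{lem:disjoint}), it has the same Fourier coefficients as $f$. Hence $f$ agrees with it almost everywhere, and $E$ is a Rosenthal set.
\end{proof}

\section{Density}

\begin{proof}[Proof of Theorem~\ref{thm:main}, property (2)]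
By Lemma~\ref{lem:X}(iii), it suffices to show that every $c\in\mathbb Z\setminus X$ lies in $\bar E$. For such $c$, the construction gives $c_n=c$ whenever $a_n=c$, hence for infinitely many $n$.

We verify \eqref{eq:closure}. Let $t_1,\dots,t_k\in\mathbb T$ and $\varepsilon>0$. For $d\in\Lambda$ consider the open set
\[
O_d=\{y\in\mathbb T^k:\ |e^{idy_i}-1|<\varepsilon\ \text{for all } i\le k\}.
\]
Since $0\in\bar\Lambda$, every $y\in\mathbb T^k$ lies in some $O_d$, $d\in\Lambda$. By compactness, finitely many $O_d$ cover $\mathbb T^k$, and since the $D_n$ increase to $\Lambda$, the corresponding $d$ all lie in some $D_{n_0}$. Choose $n\ge n_0$ with $c_n=c$. The point $(b_nt_1,\dots,b_nt_k)$ lies in $O_d$ for some $d\in D_{n_0}\subset D_n$. For this $d$ we have $c+b_nd\in E$ and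
\[
|e^{i(c+b_nd)t_i}-e^{ict_i}|=|e^{idb_nt_i}-1|<\varepsilon\qquad(i\le k).
\]
Thus $c\in\bar E$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Take $\Lambda=\mathbb Z^+$, $D_n=\{1,\dots,n\}$ and any $\kappa>\pi$. By Dirichlet's theorem on simultaneous approximation, for all $t_1,\dots,t_k$ and $\varepsilon>0$ there is $d\ge1$ with $|e^{idt_i}-1|<\varepsilon$ for $i\le k$; that is, $0\in\bar\Lambda$. Theorem~\ref{thm:main} gives a dense Rosenthal set $E$. In our construction $|c_n|\le A_n<\frac12b_n$ by \eqref{eq:B1}, so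
\begin{equation}\label{eq:half}
c_n+b_nd\ge b_n-|c_n|>\tfrac12b_n>0\qquad(d\in D_n),
\end{equation}
and $E\subset\mathbb Z^+$.
\end{proof}

\section{Sharpness of the constant}

In Section~\ref{sec:onecenter} a block entered when its phase lay in the half-plane determined by $\alpha$, and stayed out otherwise, contributing $0$. This suggests that the estimate is tight when the values of each block lie near the segment from $0$ to a point $e^{i\theta_n}$ and the phases $\theta_n$ are spread evenly over the circle. This is how we choose $f$, up to the common factor $e^{ict}$. Positive spectrum is no obstacle: a conformal map provides a function with spectrum in $\mathbb Z^+$ and values close to $[0,1]$.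

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $0<\delta<1$, and let $\Omega$ be the open $\delta$-neighborhood of $[0,1]$ in $\mathbb C$. It is convex, so there is a Riemann map $\psi$ from the open unit disk onto $\Omega$ with $\psi(0)=0$. Since $1\in\Omega$, $\sup|\psi|\ge1$. Choose $\rho<1$ with $\max_{|z|\le\rho}|\psi|>1-\delta$. The Taylor polynomials of $z\mapsto\psi(\rho z)$ converge to it uniformly on the closed disk, whose image is a compact subset of $\Omega$. So a Taylor polynomial of high degree has values in $\Omega$ on the closed disk, maximum modulus greater than $1-\delta$ there, hence on its boundary, and value $0$ at $0$. Its restriction $g$ to the circle is a trigonometric polynomial with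
\[
g(\mathbb T)\subset\Omega,\qquad\|g\|_\infty>1-\delta,\qquad\operatorname{spec}g\subset\{1,\dots,\deg g\},
\]
and $\{1,\dots,\deg g\}\subset D_n$ for all large $n$.

Let $N\ge1$. Choose $N$ distinct such indices $n_1,\dots,n_N$ with $c_{n_k}=c$, and put
\[
f(t)=\sum_{k=1}^Ne^{2\pi ik/N}e^{ict}g(b_{n_k}t).
\]
Its spectrum lies in $E$. Since the blocks are disjoint, its nonzero block components are the $N$ summands, and $\|f_{n_k}\|_\infty=\|g\|_\infty$, so $\sum_n\|f_n\|_\infty\ge N(1-\delta)$. Every point of $\Omega$ is within $\delta$ of $[0,1]$, so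
\[
\|f\|_\infty\le N\delta+\sup_{y_1,\dots,y_N\in[0,1]}\Bigl|\sum_{k=1}^Ne^{2\pi ik/N}y_k\Bigr| .
\]
The modulus of a complex number $z$ is $\max_\alpha\operatorname{Re}(e^{-i\alpha}z)$. With $\cos_+=\max(\cos,0)$ we therefore get
\[
\Bigl|\sum_{k=1}^Ne^{2\pi ik/N}y_k\Bigr|=\max_\alpha\sum_{k=1}^Ny_k\cos\bigl(\tfrac{2\pi k}N-\alpha\bigr)\le\max_\alpha\sum_{k=1}^N\cos_+\bigl(\tfrac{2\pi k}N-\alpha\bigr)\le\frac N\pi+2\pi .
\]
In the last step we compared a Riemann sum with the integral: $\cos_+$ is $1$-Lipschitz, so on each of the $N$ arcs of length $2\pi/N$ it varies by at most $2\pi/N$, and its mean is $\frac1{2\pi}\int_{-\pi/2}^{\pi/2}\cos\varphi\,d\varphi=\frac1\pi$. Now \eqref{eq:ell1} gives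
\[
\kappa\ge\frac{N(1-\delta)}{N\delta+\frac N\pi+2\pi}=\frac{1-\delta}{\frac1\pi+\delta+\frac{2\pi}N} .
\]
Let $N\to\infty$ and then $\delta\to0$.
\end{proof}

Theorem~\ref{thm:sharp} applies to the sets constructed above from $\Lambda=\mathbb Z^+$: there $c_n=0$ whenever $a_n=0$.

\section{Proof of Corollary~\ref{cor:all}}

\begin{proof}[Proof of (a)]
Take $\Lambda=\mathbb Z^+$, $D_n=\{1,\dots,n\}$. Conditions \eqref{eq:B1} and \eqref{eq:B2} are only lower bounds for $b_n$, and they imply that $b_n\ge2$ and, since $b_n>B_n\ge b_k$ for $k<n$, that $(b_n)$ is increasing. As $\omega$ is unbounded and nondecreasing, we may require in addition that $\omega(b_n/2)\ge\sum_{k\le n}\#D_k$. Let $Y\ge1$. By \eqref{eq:half}, every element of $E_k$ exceeds $b_k/2$. If no $n$ satisfies $b_n/2\le Y$, then $E\cap[1,Y]$ is empty. Otherwise let $n$ be the largest such index; then $E\cap[1,Y]\subset\bigcup_{k\le n}E_k$, and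
\[
\#(E\cap[1,Y])\le\sum_{k\le n}\#D_k\le\omega(b_n/2)\le\omega(Y).\qedhere
\]
\end{proof}

\begin{proof}[Proof of (b)]
Let $E$ be a dense Rosenthal set and $U$ open. The set $E\cap U$ is a Rosenthal set, being a subset of $E$. If $W$ is an open neighborhood of a point of $U$, then the nonempty open set $W\cap U$ meets $E$. So $U\subset\overline{E\cap U}\subset\bar U$, and $\overline{E\cap U}=\bar U$.

For $s=1$ take $E$; for $s=0$ take a finite set, which is closed and null since $\bar{\mathbb Z}$ is an infinite compact group. For $0<s<1$ let $t/2\pi$ be irrational. The homomorphism $\chi_t:\bar{\mathbb Z}\to\{|z|=1\}$ is continuous, and its image is compact and contains the dense set $\{e^{int}:n\in\mathbb Z\}$. So it is surjective and carries $m$ to the normalized Haar measure of the circle. Let $U=\chi_t^{-1}(I)$, where $I$ is an open arc of normalized length $s$. From $U\subset\bar U\subset\chi_t^{-1}(\bar I)$ we get $m(\bar U)=s$, and the first part provides a Rosenthal set with closure $\bar U$.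
\end{proof}

\begin{proof}[Proof of (c)]
The map $g\mapsto\hat g$ from $C_\Lambda$ to $\ell^p$ has closed graph, because uniform convergence of functions and convergence in $\ell^p$ both imply convergence of each Fourier coefficient. So there is $A$ with $\|\hat g\|_{\ell^p}\le A\|g\|_\infty$ for $g\in C_\Lambda$. For $f\in C_E$ write $f_n(t)=e^{ic_nt}g_n(b_nt)$ with $\operatorname{spec}g_n\subset D_n\subset\Lambda$. Translating and dilating the spectrum changes neither norm, so by \eqref{eq:ell1}
\[
\|\hat f\|_{\ell^p}\le\sum_n\|\hat f_n\|_{\ell^p}=\sum_n\|\hat g_n\|_{\ell^p}\le A\sum_n\|g_n\|_\infty=A\sum_n\|f_n\|_\infty\le A\kappa\|f\|_\infty .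
\]
Now let $\Gamma$ be a Sidon set with a cluster point $c\in\mathbb Z$; that is, every neighborhood of $c$ contains a point of $\Gamma$ other than $c$. The set $\Lambda=(\Gamma-c)\setminus\{0\}$ is Sidon and has $0$ in its closure. By Theorem~\ref{thm:main} and the case $p=1$ of the above, the resulting set $E$ is Sidon and dense.
\end{proof}

\begin{proof}[Proof of (d)]
By \cite{LQR} there is a set $\Lambda'\subset\mathbb Z$, dense in $\bar{\mathbb Z}$, such that $\hat f\in\ell^p$ for all $f\in C_{\Lambda'}$ and all $p>1$. Put $\Lambda=\Lambda'\setminus\{0\}$; it has the same summability property. The infinite compact group $\bar{\mathbb Z}$ has no isolated points, for otherwise it would be discrete, hence finite. So for every open neighborhood $W$ of $0$ the nonempty open set $W\setminus\{0\}$ meets $\Lambda'$, and therefore $0\in\bar\Lambda$. Apply Theorem~\ref{thm:main} to $\Lambda$, and then (c) for every $p>1$ to the one set $E$ so obtained.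
\end{proof}

\begin{thebibliography}{9}

\bibitem{HM}
\emph{The Haar Measure Of Certain Sets},
\texttt{https://bibliotekanauki.pl/articles/722980.pdf}.

\bibitem{LQR}
Li, Queff\'elec and Rodr\'{\i}guez-Piazza,
\emph{Some new thin sets of integers in harmonic analysis},
J. Anal. Math. 86 (2002), 105--138.

\bibitem{Ramsey}
L. T. Ramsey,
\emph{Bohr cluster points of Sidon sets},
Colloq. Math. 68 (1995).

\end{thebibliography}

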